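\title{Biconnected graphs with long cycles and Jacobian of exponent 8}

\begin{abstract}
It has been conjectured that the exponent of the Jacobian of a biconnected graph is at least the length of its longest cycle. We show that this is false: there are biconnected graphs of maximum degree $4$ with arbitrarily long cycles whose Jacobian has exponent $8$, and subdividing them gives every exponent $8k$. The value $8$ is optimal. We classify the biconnected graphs of exponent at most $7$, and all of them satisfy the conjecture. The same method shows that the exponent of a biconnected graph other than a complete graph or the $4$-cycle exceeds the maximum degree by at least $3$.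
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a graph is finite, connected and simple (no loops, no multiple edges). A \emph{divisor} on a graph $G$ is a formal integer combination of its vertices, thought of as a number of chips at each vertex, and its \emph{degree} is the sum of its coefficients. To \emph{fire} a vertex $x$ is to move one chip from $x$ to each of its neighbors. Two divisors are \emph{equivalent} if one is obtained from the other by finitely many firings and inverse firings. The \emph{Jacobian} $\operatorname{Jac}(G)$ is the group of equivalence classes of divisors of degree $0$; it is a finite abelian group whose order is the number of spanning trees of $G$. The \emph{exponent} of $G$ is the exponent of $\operatorname{Jac}(G)$, the least common multiple of the orders of its elements. Equivalently, it is the least $e\ge 1$ such that $eD$ is equivalent to $0$ for every divisor $D$ of degree $0$.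

A group of large order can have small exponent, by being a product of many small cyclic groups, and one may ask which features of a graph force the exponent to be large. Size alone does not, and neither does a vertex of large degree: any number of triangles sharing one vertex form a graph of exponent $3$ (Remark~\ref{rem:hyp}). This example depends on its cut vertex. Call a graph \emph{biconnected} if it has at least $3$ vertices and no cut vertex. For biconnected graphs, Gaudet, Jensen, Ranganathan, Wawrykow and Weisman \cite{GJRWW} showed that the exponent is at least the maximum degree. The complete graph $K_n$ and the cycle $C_n$ both have exponent $n$ (Example~\ref{ex:list}). The degree bound nearly accounts for the first family and says nothing about the second, while the length of the longest cycle is exactly $n$ in both. This suggests the following statement, posed in \cite{source}. Cycles are always simple, and the \emph{circumference} of a graph is the length of its longest cycle.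

\medskip
\noindent\textbf{Conjecture.} \emph{The exponent of a biconnected graph is at least its circumference.}
\medskip

The conjecture is false. For $N\ge 2$ let $H_N$ be the graph with vertices $x_1,y_1,\dots,x_N,y_N$ whose edges are the four edges between the \emph{layers} $\{x_i,y_i\}$ and $\{x_{i+1},y_{i+1}\}$ for each $1\le i<N$, together with $x_1y_1$ and $x_Ny_N$. Thus $H_2=K_4$, and $H_5$ is drawn in Figure~\ref{fig:H5}.

\begin{theorem}\label{thm:counter}
For $N\ge 3$ the graph $H_N$ is biconnected, has maximum degree $4$, has a Hamiltonian cycle of length $2N$, and has exponent exactly $8$. Hence $H_N$ is a counterexample to the conjecture for every $N\ge 5$. Moreover, no unbounded function of the circumference is a lower bound for the exponent of biconnected graphs.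
\end{theorem}

\begin{theorem}\label{thm:mult}
For every $k\ge 1$ there are biconnected graphs of exponent exactly $8k$ with arbitrarily long cycles.
\end{theorem}

Below $8$ there are only finitely many graphs to consider, and the conjecture holds for them. Let $T$ be the graph on $7$ vertices formed by a triangle $a,c_1,c_2$ and a vertex $v$ joined to the triangle by the three paths $a\,u\,v$, $c_1b_1v$, $c_2b_2v$ of length $2$; it is $K_4$ with the three edges at one vertex subdivided.

\begin{theorem}\label{thm:class}
The biconnected graphs of exponent $e\le 7$ are exactly $K_e$ and $C_e$ for $3\le e\le 7$ (where $K_3=C_3$), the graph $K_{2,3}$ with $e=6$, and the graph $T$ with $e=7$. Hence the conjecture holds for all biconnected graphs of exponent at most $7$, and $8$ is the least exponent for which it fails.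
\end{theorem}

The first steps of the classification are valid for every exponent, and they sharpen the degree bound.

\begin{theorem}\label{thm:degree}
Let $G$ be a biconnected graph of exponent $e$ and maximum degree $\Delta$. If $G$ is neither complete nor $C_4$, then $e\ge\Delta+3$, with equality for $C_5$ and $K_{2,3}$. For $K_n$ one has $e=\Delta+1$, and for $C_4$ one has $e=\Delta+2$.
\end{theorem}

All four theorems are statements about one object. If $G$ has exponent $e$ and $uv$ is an edge, then moving $e$ chips from $u$ to $v$ can be done by firings, and the number of times each vertex fires is an integer-valued potential that is harmonic away from $u$ and $v$. Section~\ref{sec:lap} sets this up. Section~\ref{sec:counter} writes down such potentials on $H_N$ and proves Theorems~\ref{thm:counter} and~\ref{thm:mult}. Section~\ref{sec:tools} collects the constraints that integrality places on the potentials of a biconnected graph, and Sections~\ref{sec:extreme}--\ref{sec:seven} use them to prove Theorems~\ref{thm:degree} and~\ref{thm:class}.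

\section{The Laplacian and integer potentials}\label{sec:lap}

Let $G=(V,E)$ be a graph. We write $x\sim y$ for adjacency and $N(x)$ for the set of neighbors of $x$. Divisors are identified with functions $V\to\mathbb{Z}$, and $\delta_x$ is the indicator function of $x$. The \emph{Laplacian} acts on functions $f\colon V\to\mathbb{R}$ by
\[
(Lf)(x)=\sum_{y\sim x}\bigl(f(x)-f(y)\bigr),
\]
and $f$ is \emph{harmonic} at $x$ if $(Lf)(x)=0$, that is, if $\deg(x)f(x)=\sum_{y\sim x}f(y)$. Firing $x$ once subtracts $L\delta_x$ from a divisor, so firing each vertex $x$ exactly $f(x)$ times changes $D$ to $D-Lf$. Hence $D$ and $D'$ are equivalent if and only if $D-D'=Lf$ for an integer-valued $f$. For the standard inner product,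
\begin{equation}\label{eq:form}
\langle f,Lg\rangle=\sum_{xy\in E}\bigl(f(x)-f(y)\bigr)\bigl(g(x)-g(y)\bigr).
\end{equation}
So $L$ is symmetric, and taking $f=g$ shows that $\ker L$ consists of the constants, because $G$ is connected. Summing along a path writes any $\delta_x-\delta_y$ as a sum of divisors $\delta_u-\delta_v$ with $uv\in E$. The classes of the latter therefore generate $\operatorname{Jac}(G)$, and the exponent of $G$ is the least common multiple of their orders.

The electrical reading is useful. If $Lf=k(\delta_u-\delta_v)$, view the edges as unit resistors and $f$ as the potential when a current $k$ enters at $u$ and leaves at $v$; the current along an edge $xy$ is $f(x)-f(y)$. The class of $\delta_u-\delta_v$ is killed by $k$ exactly when all these currents are integers.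

\begin{lemma}\label{lem:order}
Let $f$ be integer-valued with $Lf=k(\delta_u-\delta_v)$, $k\ge 1$, and suppose that $f(p)-f(q)=1$ for some vertices $p,q$. Then the class of $\delta_u-\delta_v$ has order exactly $k$.
\end{lemma}

\begin{proof}
The class is killed by $k$. If $j(\delta_u-\delta_v)=Lg$ with $g$ integer-valued, then $L(kg-jf)=0$, so $kg-jf$ is constant. Comparing its values at $p$ and $q$ gives $j=k\,(g(p)-g(q))$.
\end{proof}

\begin{example}\label{ex:list}
In each case below we give, for one edge $uv$ from each orbit of the automorphism group, an integer-valued $f$ with $Lf=k(\delta_u-\delta_v)$ that takes the values $0$ and $1$. By Lemma~\ref{lem:order} the exponent is $k$.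
\begin{itemize}
\item $K_n$, $n\ge 3$, has exponent $n$. Take $f=\delta_u-\delta_v$. Then $(Lf)(u)=2+(n-2)=n$, $(Lf)(v)=-n$, and $(Lf)(w)=-1+1=0$ at any third vertex $w$.
\item $C_n$ has exponent $n$. Let $f$ take the values $n-1,n-2,\dots,1,0$ along the long path from $u$ to $v$. It is harmonic inside the path, and $(Lf)(u)=(n-1)+1=n$.
\item $K_{2,3}$, with parts $\{v,a\}$ and $\{u,b_1,b_2\}$, has exponent $6$. Take $f(u)=4$, $f(a)=2$, $f(b_1)=f(b_2)=1$, $f(v)=0$. Then $(Lf)(u)=4+2$, $(Lf)(a)=-2+1+1$, $(Lf)(b_i)=-1+1$ and $(Lf)(v)=-4-1-1$.
\item $T$ has exponent $7$. The permutations of the three paths leave three orbits of edges, represented by $uv$, $ua$ and $ac_1$, and we take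
\[
\begin{array}{c|ccccccc}
 & u & v & a & c_1 & c_2 & b_1 & b_2\\ \hline
uv & 5&0&3&2&2&1&1\\
ua & 5&3&0&1&1&2&2\\
ac_1 & 3&2&4&0&2&1&2
\end{array}
\]
In the third row, for instance, $(Lf)(a)=1+4+2=7$, the values at $u,b_1,b_2$ are the averages of $(4,2)$, $(0,2)$, $(2,2)$, and those at $v$ and $c_2$ are the averages of $(3,1,2)$ and $(4,0,2)$. In the first row $(Lf)(u)=5+2=7$, and the values at $a,c_i,b_i$ are the averages of $(5,2,2)$, $(3,2,1)$, $(2,0)$. The second row is checked by the averages of $(5,2,2)$, $(3,1)$, $(2,1,0)$ at $v,b_i,c_i$. The remaining value of $Lf$ is $-7$ each time, since $Lf$ has degree $0$.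
\end{itemize}
\end{example}

\section{Long cycles at exponent 8 and its multiples}\label{sec:counter}

On $C_n$ the current that does not take the edge $uv$ runs along the whole cycle. It is a positive integer, so the potential falls by at least $1$ at each step, and this is what makes the exponent as large as the cycle is long. A graph with a long cycle and small exponent must therefore arrange that, for every edge $uv$, most edges carry no current. A cut vertex screens off the part of the graph behind it, but cut vertices are forbidden. The layers of $H_N$ screen in another way. If $x_i$ and $y_i$ have potentials $c+1$ and $c-1$, a vertex of the next layer at potential $c$ receives one unit from $x_i$ and returns it to $y_i$; it is harmonic with all further layers at the constant potential $c$. Figure~\ref{fig:H5} shows such a potential on $H_5$ for the edge $x_2x_3$. At $x_2$ the currents are $1+1+4+2=8$; at $y_2$ they are $-1-1+2+0=0$; at $y_3$ they are $-2+0+1+1=0$; at $x_1$ they are $-1+1+0=0$; at $x_4$ they are $1-1+0+0=0$. No edge to the right of the fourth layer carries current, however many layers follow.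

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\foreach \i/\p/\q in {1/3/3,2/4/2,3/0/2,4/1/1,5/1/1}{
  \node[circle,draw,inner sep=2pt,label=above:{$x_{\i}$}] (x\i) at (1.9*\i,1.4) {$\p$};
  \node[circle,draw,inner sep=2pt,label=below:{$y_{\i}$}] (y\i) at (1.9*\i,0) {$\q$};}
\foreach \i/\j in {1/2,2/3,3/4,4/5}{
  \draw (x\i)--(x\j); \draw (y\i)--(y\j); \draw (x\i)--(y\j); \draw (y\i)--(x\j);}
\draw (x1)--(y1); \draw (x5)--(y5);
\draw[very thick] (x2)--(x3);
\end{tikzpicture}
\caption{The graph $H_5$, which has a Hamiltonian cycle of length $10$ and exponent $8$. The numbers are the values of a function $f$ with $Lf=8(\delta_{x_2}-\delta_{x_3})$; the edge $x_2x_3$ is drawn thick. Outside the second and third layers $f$ is constant on each side.}\label{fig:H5}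
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The cycle $x_1x_2\cdots x_Ny_Ny_{N-1}\cdots y_1x_1$ is Hamiltonian. Deleting a vertex leaves a path through all other vertices, so $H_N$ is biconnected. The vertices of the first and last layers have degree $3$ and the others have degree $4$.

We split functions into a part that distinguishes $x_i$ from $y_i$ and a part that is constant on layers. Put
\[
\alpha_i=\delta_{x_i}-\delta_{y_i},\qquad \sigma_i=\delta_{x_i}+\delta_{y_i},\qquad \chi_i=\sigma_1+\dots+\sigma_i .
\]
Then
\begin{equation}\label{eq:layers}
L\alpha_i=4\alpha_i\quad(1\le i\le N),\qquad L\chi_i=2\sigma_i-2\sigma_{i+1}\quad(1\le i<N).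
\end{equation}
For the first identity, a vertex outside the layer $i$ is adjacent to both $x_i$ and $y_i$ or to neither, so $L\alpha_i$ vanishes there. For $1<i<N$ the vertices $x_i,y_i$ are nonadjacent of degree $4$, so $(L\alpha_i)(x_i)=4$. For $i\in\{1,N\}$ they are adjacent of degree $3$, so $(L\alpha_i)(x_i)=2+1+1=4$. The value at $y_i$ is the negative. For the second identity, $\chi_i$ is the indicator of the first $i$ layers; it changes only along the edges between the layers $i$ and $i+1$, and each vertex of these layers lies on two such edges.

Let $pq$ be an edge with $p$ in layer $i$ and $q$ in layer $i+1$. Then $2\delta_p=\sigma_i+\varepsilon\alpha_i$ and $2\delta_q=\sigma_{i+1}+\varepsilon'\alpha_{i+1}$ with signs $\varepsilon,\varepsilon'$, and by \eqref{eq:layers}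
\[
8(\delta_p-\delta_q)=4\varepsilon\alpha_i-4\varepsilon'\alpha_{i+1}+4(\sigma_i-\sigma_{i+1})=L\bigl(\varepsilon\alpha_i-\varepsilon'\alpha_{i+1}+2\chi_i\bigr).
\]
(Figure~\ref{fig:H5} shows $\alpha_2-\alpha_3+2\chi_2+1$.) For the two remaining edges, $8\alpha_1=L(2\alpha_1)$ and $8\alpha_N=L(2\alpha_N)$. So $8$ kills $\operatorname{Jac}(H_N)$. The function $f=\alpha_1-\alpha_2+2\chi_1$, which belongs to the edge $x_1x_2$, has $f(y_1)=1$ and $f(x_3)=0$. By Lemma~\ref{lem:order} the class of $\delta_{x_1}-\delta_{x_2}$ has order $8$, so the exponent is $8$. This is where $N\ge 3$ is used; $H_2=K_4$ has exponent $4$. For $N\ge 5$ the circumference is $2N\ge 10>8$.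

For the last assertion, let $\varphi$ be a function such that every biconnected graph of circumference $\ell$ has exponent at least $\varphi(\ell)$. The graphs $H_N$, $N\ge 2$, give $\varphi(\ell)\le 8$ for even $\ell\ge 4$, and $K_3$ gives $\varphi(3)\le 3$. For odd $\ell=2N+1\ge 5$, replace the edge $x_Ny_N$ of $H_N$ by a path $x_Nzy_N$. The new graph has a Hamiltonian cycle of length $2N+1$. In it \eqref{eq:layers} persists for $i<N$, while $L\alpha_N=3\alpha_N$ and $L\chi_N=\sigma_N-2\delta_z$. Edges within the first $N-1$ layers are killed by $8$ as before, and
\[
24(\delta_{x_{N-1}}-\delta_{x_N})=L(3\alpha_{N-1}-4\alpha_N+6\chi_{N-1}),\qquad 6(\delta_{x_N}-\delta_z)=L(\alpha_N+3\chi_N),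
\]
with sign changes of $\alpha_{N-1},\alpha_N$ for the edges at $y_{N-1},y_N$. So the exponent divides $24$, and $\varphi\le 24$ everywhere.
\end{proof}

To reach the exponents $8k$ we subdivide edges. The Laplacian changes size under subdivision, but a dual description of the Jacobian only rescales. Orient the edges of $G$ arbitrarily. An \emph{integral flow} is a vector $\lambda\in\mathbb{Z}^E$ such that at each vertex the values on incoming edges and the values on outgoing edges have the same sum. The integral flows form a lattice $\Lambda$ with the inner product of $\mathbb{R}^E$, and its dual $\Lambda^{\#}$ is the set of $\mu$ in the real span of $\Lambda$ with $\langle\mu,\lambda\rangle\in\mathbb{Z}$ for all $\lambda\in\Lambda$. By Bacher, de la Harpe and Nagnibeda \cite{BHN}, $\operatorname{Jac}(G)\cong\Lambda^{\#}/\Lambda$.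

\begin{proof}[Proof of Theorem~\ref{thm:mult}]
Let $G$ be biconnected, let $\lambda_1,\dots,\lambda_g$ be a basis of $\Lambda$, and let $\Gamma=(\langle\lambda_i,\lambda_j\rangle)$ be its Gram matrix; $g\ge 1$ because $G$ contains a cycle. The map $\mu\mapsto(\langle\mu,\lambda_i\rangle)_i$ is an isomorphism $\Lambda^{\#}\to\mathbb{Z}^g$ that sends $\lambda_j$ to the $j$th column of $\Gamma$, so $\operatorname{Jac}(G)\cong\mathbb{Z}^g/\Gamma\mathbb{Z}^g$. By the Smith normal form there are matrices $U,W$ invertible over $\mathbb{Z}$ with $U\Gamma W=\operatorname{diag}(t_1,\dots,t_g)$, where the $t_i$ are positive and $t_1\mid t_2\mid\dots\mid t_g$. Then $\operatorname{Jac}(G)\cong\bigoplus_i\mathbb{Z}/t_i$, and the exponent is $t_g$.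

Let $G^{(k)}$ be obtained from $G$ by replacing every edge by a path of length $k$, oriented like the edge. A flow on $G^{(k)}$ is constant along each of these paths, so flows on $G^{(k)}$ correspond bijectively to flows on $G$, and each coordinate is repeated $k$ times. The Gram matrix becomes $k\Gamma$, with $U(k\Gamma)W=\operatorname{diag}(kt_1,\dots,kt_g)$, and the exponent becomes $kt_g$. (For $G=K_3$ this recovers the exponent $3k$ of $C_{3k}$.)

Replacing one edge $xy$ of a biconnected graph $G$ by a path $xzy$ preserves biconnectedness. Deleting $z$ leaves $G-xy$, which is connected: otherwise one of $x,y$ would have a further neighbor, as $|V|\ge 3$, and would be a cut vertex of $G$. Deleting an old vertex $w$ leaves the connected graph $G-w$ with either an edge subdivided or the vertex $z$ attached to one of $x,y$. By induction $G^{(k)}$ is biconnected. Thus $H_N^{(k)}$, $N\ge 3$, is a biconnected graph of exponent $8k$ with a cycle of length $2Nk$.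
\end{proof}

\section{Edge potentials of a biconnected graph}\label{sec:tools}

From now on $G=(V,E)$ is a biconnected graph with $n$ vertices and exponent $e$. All degrees are at least $2$, since the neighbor of a vertex of degree $1$ would be a cut vertex. For adjacent vertices $u,v$ let $f_{uv}$ be the unique integer-valued function with
\[
Lf_{uv}=e(\delta_u-\delta_v),\qquad f_{uv}(v)=0 .
\]
We call $f_{uv}(x)$ the \emph{level} of $x$ (with respect to $f_{uv}$) and $d(uv)=f_{uv}(u)$ the \emph{drop} of the edge; in electrical terms $d(uv)/e$ is the effective resistance between $u$ and $v$. The function $d(uv)-f_{uv}$ vanishes at $u$ and has Laplacian $e(\delta_v-\delta_u)$, so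
\begin{equation}\label{eq:flip}
f_{vu}=d(uv)-f_{uv},
\end{equation}
and evaluating at $v$ shows that the drop does not depend on the order of $u$ and $v$. An edge with drop $j$ is a \emph{$j$-edge}.

The classification runs in three steps. The currents leaving a vertex $u$ form a small integer matrix, and for small $e$ there are few such matrices (Lemma~\ref{lem:local}). One global identity relates the numbers of vertices of the various kinds (Lemma~\ref{lem:foster}). Finally, the levels near the top and the bottom are so rigid that the graph can be rebuilt from a single edge (Lemma~\ref{lem:levels}). Everything rests on a strict maximum principle, which is the main use of biconnectedness.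

\begin{lemma}\label{lem:max}
For every edge $uv$ and every vertex $x\ne u,v$ we have $0<f_{uv}(x)<d(uv)$.
\end{lemma}

\begin{proof}
Let $f=f_{uv}$. At a vertex where $f$ is maximal, $Lf\ge 0$, so $f$ is not maximal at $v$. Suppose that $f$ is maximal at some $x\ne u,v$. Since $u$ is not a cut vertex, there is a path from $x$ to $v$ in $G-u$. If $f$ is maximal and harmonic at a vertex, it is maximal at all its neighbors. Following the path, $f$ is maximal at $v$, a contradiction. So $f(x)<f(u)$ for all $x\neq u$. The same statement for $f_{vu}$ gives the lower bound by \eqref{eq:flip}.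
\end{proof}

The potentials $f_{uv}$ for the different edges at $u$ are not independent. For $v,a\in N(u)$ put
\[
m_u(v,a)=f_{uv}(u)-f_{uv}(a),
\]
the current along $ua$ when $e$ units enter at $u$ and leave at $v$. The \emph{local matrix} $M_u$ has rows and columns indexed by $N(u)$ and entries $m_u(v,a)$. By \eqref{eq:flip}, the matrices $M_u$ and $M_v$ give the levels of all neighbors of $u$ and $v$:
\begin{equation}\label{eq:read}
f_{uv}(a)=d(uv)-m_u(v,a)\quad(a\sim u),\qquad f_{uv}(b)=m_v(u,b)\quad(b\sim v).
\end{equation}

\begin{lemma}\label{lem:local}
The matrix $M_u$ is symmetric, its diagonal entries are $m_u(v,v)=d(uv)$, its other entries are integers with $1\le m_u(v,a)\le d(uv)-1$, and every row has sum $e$. Consequently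
\begin{equation}\label{eq:range}
2\le d(uv)\le e+1-\deg u\le e-1
\end{equation}
for every edge $uv$, and $e\ge 3$.
\end{lemma}

\begin{proof}
By the symmetry of $L$,
\[
e\,m_u(v,a)=\langle f_{uv},Lf_{ua}\rangle=\langle Lf_{uv},f_{ua}\rangle=e\,m_u(a,v).
\]
The bounds on the entries are Lemma~\ref{lem:max}, and the row of $v$ has sum $(Lf_{uv})(u)=e$. Each row has $\deg u-1\ge 1$ off-diagonal entries, all in $\{1,\dots,d(uv)-1\}$. Hence $d(uv)\ge 2$ and $d(uv)+\deg u-1\le e$.
\end{proof}

Already \eqref{eq:range} gives $e\ge\Delta+1$. The global identity is Foster's formula.

\begin{lemma}[Foster]\label{lem:foster}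
We have $\sum_{uv\in E}d(uv)=e(n-1)$. Equivalently,
\begin{equation}\label{eq:foster}
\sum_{u\in V}\bigl(2e-\operatorname{tr}M_u\bigr)=2e .
\end{equation}
\end{lemma}

\begin{proof}
The symmetric operator $L$ maps the space $W_0$ of real functions with sum $0$ into itself and is injective on it. Let $L^+$ be its inverse on $W_0$, extended by $0$ on the constants; then $L^+L$ is the projection onto $W_0$ and has trace $n-1$. For an edge $uv$ put $\beta=\delta_u-\delta_v$. The function $f_{uv}-eL^+\beta$ is constant, so $d(uv)=\langle\beta,f_{uv}\rangle=e\,\beta^TL^+\beta=e\operatorname{tr}(L^+\beta\beta^T)$. By \eqref{eq:form} the matrices $\beta\beta^T$ add up to $L$ over the edges, which gives the first formula. Each drop appears in two local matrices, so $\sum_u\operatorname{tr}M_u=2e(n-1)$.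
\end{proof}

Fix an edge $uv$, let $f=f_{uv}$ and $d=d(uv)$. By Lemma~\ref{lem:max}, $u$ is the only vertex at level $d$ and $v$ the only one at level $0$. For $w\ne u,v$ the currents into and out of $w$ are
\[
\operatorname{in}(w)=\sum_{y\sim w,\ f(y)>f(w)}\bigl(f(y)-f(w)\bigr),\qquad \operatorname{out}(w)=\sum_{y\sim w,\ f(y)<f(w)}\bigl(f(w)-f(y)\bigr),
\]
and harmonicity says $\operatorname{in}(w)=\operatorname{out}(w)$. Call $w\ne u,v$ \emph{active} if it has a neighbor at another level. The inactive vertices are those through which no current passes; the graphs $H_N$ show that they can form almost all of the graph, and the classification must rule them out.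

\begin{lemma}\label{lem:levels}
With this notation:
\begin{enumerate}
\item[(a)] An active vertex has both a higher and a lower neighbor. Every nonempty level $j$ with $0<j<d$ contains an active vertex.
\item[(b)] An active vertex at level $1$ is adjacent to $v$ and has exactly one higher neighbor, which is at level $2$. In particular no vertex at level $1$ has a neighbor at level $3$ or more.
\item[(c)] An active vertex at level $d-1$ is adjacent to $u$ and has exactly one lower neighbor, which is at level $d-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $w$ is active then $\operatorname{in}(w)=\operatorname{out}(w)>0$. A nonempty level is a proper subset of $V$, so by connectivity some edge leaves it. (b) The only lower vertex is $v$, and there is at most one edge to $v$ because $G$ is simple. So $\operatorname{out}(w)=1$, and then $\operatorname{in}(w)=1$. (c) Apply (b) to $f_{vu}$.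
\end{proof}

\section{Extreme drops and the degree bound}\label{sec:extreme}

The drops lie between $2$ and $e-1$. We show that the values $2$, $e-1$ and $3$ each determine the graph. The case of drop $2$ shows the method in its smallest form: the local matrix is forced, its symmetry carries the condition from edge to edge, and the levels give the adjacencies.

\begin{lemma}\label{lem:two}
If some edge has drop $2$, or some vertex has degree at least $e-1$, then $G=K_e$.
\end{lemma}

\begin{proof}
If $d(uv)=2$, the off-diagonal entries in the row of $v$ in $M_u$ are all $1$, so $e=2+(\deg u-1)$ and $\deg u=e-1$; the same holds for $v$. If $\deg u\ge e-1$, then \eqref{eq:range} gives drop $2$ for all edges at $u$, so $u$ and all its neighbors have degree $e-1$. By connectivity, under either hypothesis all degrees are $e-1$ and all drops are $2$. Let $uv$ be an edge. A neighbor $x\ne v$ of $u$ is at level $1$ and is active, so it is adjacent to $v$ by Lemma~\ref{lem:levels}(b). Thus $N(u)\cup\{u\}\subseteq N(v)\cup\{v\}$, and both sets have $e$ elements. So the set $N(u)\cup\{u\}$ is the same for adjacent vertices, hence for all vertices. It therefore contains every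 vertex, and $G$ is complete on $e$ vertices.
\end{proof}

\begin{lemma}\label{lem:cycle}
If some edge has drop $e-1$, then $G=C_e$.
\end{lemma}

\begin{proof}
If $d(uv)=e-1$, then $\deg u=\deg v=2$ by \eqref{eq:range}. If $a$ is the other neighbor of $u$, the row sums give $m_u(v,a)=1$ and then, by symmetry of $M_u$, $d(ua)=e-1$. By connectivity all edges have drop $e-1$ and all degrees are $2$. So $G$ is a cycle, and its length is its exponent $e$ by Example~\ref{ex:list}.
\end{proof}

For drop $3$ the local argument gives regularity but not yet the graph, and Foster's formula enters.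

\begin{lemma}\label{lem:three}
If some edge has drop $3$, or some vertex has degree at least $e-2$, then $G=K_e$ or $G=C_4$.
\end{lemma}

\begin{proof}
Assume $G\ne K_e$. By Lemma~\ref{lem:two} all drops are at least $3$. Let $d(uv)=3$. A neighbor $x\ne v$ of $u$ is adjacent to level $3$, so it is not at level $1$ by Lemma~\ref{lem:levels}(b), and it is at level $2$. Hence the off-diagonal entries in the row of $v$ in $M_u$ are $1$, and $\deg u=e-2$. Exchanging $u$ and $v$, we get $\deg v=e-2$, and the neighbors $y\ne u$ of $v$ are at level $1$ of $f_{uv}$. If $\deg u\ge e-2$, all edges at $u$ have drop $3$ by \eqref{eq:range}. As in Lemma~\ref{lem:two}, connectivity shows that $G$ is $(e-2)$-regular and all drops are $3$. Then $\operatorname{tr}M_u=3(e-2)$, and \eqref{eq:foster} reads $n(6-e)=2e$. So $e\le 5$, while $e\ge 4$ by \eqref{eq:range}. If $e=4$, the drop is $e-1$ and $G=C_4$ by Lemma~\ref{lem:cycle}.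

It remains to exclude $e=5$, where $G$ is cubic and $n=10$. Counting cannot do this: the Petersen graph is cubic on $10$ vertices and edge-transitive, so Lemma~\ref{lem:foster} gives every one of its edges the same ratio of drop to exponent, $9/15=3/5$. We use the levels. Let $uv$ be an edge. The other neighbors of $u$ are at level $2$ and those of $v$ at level $1$, so $u$ and $v$ have no common neighbor, and $G$ is triangle-free. Let $a\ne v$ be a neighbor of $u$. By Lemma~\ref{lem:levels}(c), $a$ has exactly one neighbor at level $1$, and this neighbor is active, hence adjacent to $v$. Every common neighbor of $a$ and $v$ other than $u$ is at level $1$. Since $u,v,a$ were arbitrary, we have shown: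
\begin{equation}\label{eq:star}
\text{two distinct vertices with a common neighbor have exactly two common neighbors.}
\end{equation}
Fix $u$ and let $D_i$ be the set of vertices at distance $i$ from $u$. There are no triangles, so each of the three vertices of $D_1$ has two neighbors in $D_2$. By \eqref{eq:star} each vertex of $D_2$ has exactly two neighbors in $D_1$. So $|D_2|=6/2=3$, and at most three edges join $D_2$ to $D_3$. A vertex $z\in D_3$ has a common neighbor with some vertex of $D_1$, hence two by \eqref{eq:star}, and these lie in $D_2$. So each vertex of $D_3$ uses at least two of the three edges, and $|D_3|\le 1$. If $D_4$ were nonempty, the vertex of $D_3$ would be a cut vertex. Therefore $n\le 1+3+3+1=8$, contradicting $n=10$.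
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:degree}]
If $G$ is neither complete nor $C_4$, no vertex has degree at least $e-2$ by Lemma~\ref{lem:three}, so $\Delta\le e-3$. By Example~\ref{ex:list}, the pair $(e,\Delta)$ is $(5,2)$ for $C_5$, $(6,3)$ for $K_{2,3}$, $(n,n-1)$ for $K_n$ and $(4,2)$ for $C_4$.
\end{proof}

\begin{remark}\label{rem:hyp}
Both standing hypotheses are needed. Let $G$ consist of $k$ triangles sharing one vertex $o$. For an edge $uv$ of a triangle $uvw$, put $f(u)=2$, $f(w)=1$, $f(v)=0$ and give all vertices outside this triangle the value $f(o)$. Then $Lf=3(\delta_u-\delta_v)$, so $e=3$ by Lemma~\ref{lem:order}, while $\Delta=2k$; Lemma~\ref{lem:max} fails for $u=o$ and $k\ge 2$. Simplicity enters through Lemma~\ref{lem:levels}(b),(c). If every edge of a triangle is doubled, the Laplacian doubles, so $L(\delta_u-\delta_v)=6(\delta_u-\delta_v)$, and this multigraph has $e=6$ and $\Delta=4$.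
\end{remark}

\begin{lemma}\label{lem:middle}
If $e\le 5$, then $G=K_e$ or $G=C_e$. If $e\ge 6$ and $G\ne K_e,C_e$, then $4\le d(uv)\le e-2$ for every edge $uv$.
\end{lemma}

\begin{proof}
Suppose $G\ne K_e,C_e$. Then $G\ne C_4$, since $C_4$ has exponent $4$. By Lemmas~\ref{lem:two}, \ref{lem:cycle} and~\ref{lem:three}, no edge has drop $2$, $e-1$ or $3$. With \eqref{eq:range} this gives $4\le d(uv)\le e-2$, which is impossible if $e\le 5$.
\end{proof}

\section{Exponent 6}\label{sec:six}

\begin{lemma}\label{lem:six}
If $e=6$ and $G\ne K_6,C_6$, then $G=K_{2,3}$.
\end{lemma}

\begin{proof}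
By Lemma~\ref{lem:middle} all drops are $4$, and by \eqref{eq:range} all degrees are $2$ or $3$. The off-diagonal entries in each row of a local matrix add up to $2$, so they equal $2$ at a vertex of degree $2$ and $1$ at a vertex of degree $3$. The traces are $8$ and $12$, and \eqref{eq:foster} says that four times the number of vertices of degree $2$ is $12$. So there is a vertex $u$ of degree $2$. Let $v,a$ be its neighbors and $f=f_{uv}$; by \eqref{eq:read} the levels of $u,a,v$ are $4,2,0$.

We claim $\deg v=3$. Otherwise the neighbors of $v$ are at levels $4$ and $2$. Then level $1$ has no active vertex by Lemma~\ref{lem:levels}(b), so it is empty by (a). The lower neighbor of the active vertex $a$ must be $v$. So $u,v,a$ is a triangle in which $u$ and $v$ have degree $2$. Either $a$ is a cut vertex or $G=K_3$, which has exponent $3$; both are impossible. Exchanging the roles of $v$ and $a$ gives $\deg a=3$.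

The other neighbors $b_1,b_2$ of $v$ are at level $1$ by \eqref{eq:read}, so $a\not\sim v$. The other neighbors $c_1,c_2$ of $a$ therefore have positive levels, and harmonicity at $a$ reads $6=4+f(c_1)+f(c_2)$. So $c_1,c_2$ are at level $1$. They are active, hence adjacent to $v$, and $\{c_1,c_2\}=\{b_1,b_2\}$.

The potential $f$ cannot see whether $b_1$ and $b_2$ have further neighbors at level $1$, so we pass to another edge. Let $g=f_{vb_1}$. By \eqref{eq:read}, $g(u)=g(b_2)=4-1=3$, and harmonicity at $a$ gives $3g(a)=3+0+3$. So $m_{b_1}(v,a)=g(a)=2$, which means $\deg b_1=2$. The same computation with $f_{vb_2}$ gives $\deg b_2=2$. All neighbors of $u,v,a,b_1,b_2$ now lie among these five vertices, so by connectivity they are all of $V$, and $G=K_{2,3}$ with parts $\{v,a\}$ and $\{u,b_1,b_2\}$.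
\end{proof}

\section{Exponent 7}\label{sec:seven}

In this section $e=7$ and $G\ne K_7,C_7$. We prove that $G=T$. By Lemma~\ref{lem:middle} every drop is $4$ or $5$, and by \eqref{eq:range} every degree is $2$, $3$ or $4$.

\subsection{The local matrices}

Up to the order of the neighbors, the local matrix at a vertex is one of
\[
\begin{pmatrix}5&2\\2&5\end{pmatrix},\qquad
\begin{pmatrix}5&1&1\\1&5&1\\1&1&5\end{pmatrix},\qquad
\begin{pmatrix}4&2&1\\2&4&1\\1&1&5\end{pmatrix},\qquad
\begin{pmatrix}4&1&1&1\\1&4&1&1\\1&1&4&1\\1&1&1&4\end{pmatrix}.
\]
Indeed, let $\deg u=2$ with neighbors $v,a$. If $d(uv)=4$, then $m_u(v,a)=3$, and $a$ is a vertex at level $1$ of $f_{uv}$ with the neighbor $u$ at level $4$, against Lemma~\ref{lem:levels}(b). So both drops are $5$. If $\deg u=4$, all drops at $u$ are $4$ by \eqref{eq:range}, and the three positive off-diagonal entries of each row add up to $3$. If $\deg u=3$, any two of the three off-diagonal entries share a row, so their sum is $7-d\in\{2,3\}$; either all three are $1$, or exactly one is $2$ and the others are $1$. A vertex of degree $3$ is of \emph{type A} or \emph{type B} according as it has the second or the third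 matrix. We read off three facts.
\begin{enumerate}
\item[(M1)] An endpoint of a $5$-edge has degree $2$ or $3$. The off-diagonal entries in the row of that edge are $2$ in the first case and $1,1$ in the second.
\item[(M2)] An endpoint of a $4$-edge is of type B or has degree $4$.
\item[(M3)] A vertex of type B has two $4$-edges and one $5$-edge; the entry between the two $4$-edges is $2$, and the other off-diagonal entries are $1$.
\end{enumerate}
Let $n_2,n_A,n_B,n_4$ be the numbers of vertices of the four kinds. The traces are $10,15,13,16$, so \eqref{eq:foster} becomes
\begin{equation}\label{eq:count}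
4n_2-n_A+n_B-2n_4=14 .
\end{equation}
The positive terms must come from vertices of degree $2$ or of type B. We treat first the case $n_2>0$, where $G$ is rebuilt from a vertex of degree $2$, and then show that vertices of type B alone cannot satisfy \eqref{eq:count}.

\subsection{Graphs with a vertex of degree 2}

\begin{lemma}\label{lem:deg2}
If $G$ has a vertex of degree $2$, then $G=T$.
\end{lemma}

\begin{proof}
Let $u$ have degree $2$, with neighbors $v,a$, and let $f=f_{uv}$. The levels of $u,a,v$ are $5,3,0$. No neighbor of $u$ is at level $4$, so level $4$ is empty by Lemma~\ref{lem:levels}(a),(c). The higher neighbor of an active vertex at level $3$ is then $u$, so $a$ is the only active vertex at level $3$, and $\operatorname{in}(a)=2$.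

\smallskip
\emph{Step 1: every neighbor of a vertex of degree $2$ has degree $3$.} By (M1), $\deg v\in\{2,3\}$. Suppose $\deg v=2$, so that its other neighbor $b$ is at level $2$. Then $a\not\sim v$, and level $1$ is empty by Lemma~\ref{lem:levels}(a),(b). All lower neighbors of $a$ are at level $2$, and $\operatorname{out}(a)=2$, so there are two of them. Both are active, and their lower neighbor can only be $v$. But $v$ has just one neighbor at level $2$. So $\deg v=3$, and since $u$ and $v$ were arbitrary, the claim follows. In particular $\deg a=3$.

\smallskip
\emph{Step 2: the skeleton} (Figure~\ref{fig:T}). By (M1) the other neighbors $b_1,b_2$ of $v$ are at level $1$; they are the only active vertices at level $1$, and $a\not\sim v$. Let $c_1,c_2$ be the other neighbors of $a$. Harmonicity at $a$ reads $9=5+f(c_1)+f(c_2)$. The levels of the $c_i$ are positive and differ from $1$ by Lemma~\ref{lem:levels}(b), so both are $2$. A higher neighbor of a vertex at level $2$ is not $u$, whose neighbors are at levels $0$ and $3$; so it is an active vertex at level $3$, namely $a$. Hence $c_1,c_2$ are the only active vertices at level $2$, and $\operatorname{in}(c_i)=1$.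 From $\operatorname{out}(c_i)=1$ we see that $c_i$ has exactly one lower neighbor, at level $1$. By Lemma~\ref{lem:levels}(b) each $b_j$ has exactly one higher neighbor, at level $2$. An edge between levels $1$ and $2$ joins active vertices, so after relabeling these edges are $b_1c_1$ and $b_2c_2$. A vertex at level $3$ other than $a$ is inactive and not adjacent to $a$, so these vertices form a set that no edge leaves, and there are none. Writing $V_1,V_2$ for the levels $1,2$ of $f$, we have:
\begin{itemize}
\item $V=\{u,v,a\}\sqcup V_1\sqcup V_2$, with $N(u)=\{v,a\}$, $N(v)=\{u,b_1,b_2\}$, $N(a)=\{u,c_1,c_2\}$;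
\item the edges leaving $V_1$ are $b_iv$ and $b_ic_i$, and those leaving $V_2$ are $c_ia$ and $c_ib_i$ $(i=1,2)$.
\end{itemize}
This description is unchanged when $(v,b_i,V_1)$ and $(a,c_i,V_2)$ are exchanged, and from here on we use only the description, not $f$. As in Section~\ref{sec:six}, the edges inside $V_1$ and $V_2$ carry no current for $f$, so we pass to $g=f_{vb_1}$; all levels below refer to $g$. By the symmetry we may assume that $v$ is of type A or that both $v$ and $a$ are of type B.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=0.72,every node/.style={font=\small}]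
\foreach \n/\x/\y/\t in {v/0/0/v,b1/-1/1/b_1,b2/1/1/b_2,c1/-1/2/c_1,c2/1/2/c_2,a/0/3/a,u/0/5/u}
  \node[circle,draw,inner sep=1pt,minimum size=5mm] (\n) at (\x,\y) {$\t$};
\draw (u)--(a)--(c1)--(b1)--(v)--(b2)--(c2)--(a);
\draw (u) .. controls (-3,4) and (-3,0.3) .. (v);
\draw[dashed] (c1)--(c2);
\foreach \y in {0,1,2,3,5} \node at (2.8,\y) {level $\y$};
\end{tikzpicture}
\caption{The graph $T$ of exponent $7$, with each vertex at the height given by the potential $f_{uv}$. In any biconnected graph of exponent $7$, other than $C_7$, with a vertex $u$ of degree $2$, this potential forces the solid edges, and all further edges lie inside level $1$ or inside level $2$. The dashed edge $c_1c_2$ turns out to be the only one.}\label{fig:T}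
\end{figure}

\smallskip
\emph{Step 3: $v$ of type A.} Here $d(vb_1)=5$, and $g(v)=5$, $g(b_1)=0$, $g(u)=g(b_2)=4$. Harmonicity at $u$ gives $8=5+g(a)$, so $g(a)=3$, and at $a$ it gives $9=4+g(c_1)+g(c_2)$. By (M1) and \eqref{eq:read}, $g(c_1)=m_{b_1}(v,c_1)$ is $1$ if $\deg b_1=3$ and $2$ if $\deg b_1=2$. In the first case $g(c_2)=4$, and $c_2$ is active because of its neighbor $a$, so $c_2\sim v$ by Lemma~\ref{lem:levels}(c); this contradicts $N(v)=\{u,b_1,b_2\}$. So $\deg b_1=2$, and the same argument with $f_{vb_2}$ gives $\deg b_2=2$. Thus $g(c_1)=2$ and $g(c_2)=3$, and $c_1,c_2$ have degree $3$ by Step 1. Let $w\in V_2$ be the third neighbor of $c_1$. Harmonicity at $c_1$ reads $6=3+0+g(w)$, so $g(w)=3$. Suppose $w\ne c_2$. Then all neighbors of $w$ lie in $V_2$. Since $w$ has the lower neighbor $c_1$, it has a higher neighbor $t\in V_2$, and $t\neq v$ forces $g(t)=4$. Now $t$ is active at level $4$, so $t\sim v$ by Lemma~\ref{lem:levels}(c), although $v$ has no neighbor in $V_2$. Hence $w=c_2$. All neighbors of $u,v,a,b_1,b_2,c_1,c_2$ lie among these seven vertices, so they are all of $V$, and $G=T$.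

\smallskip
\emph{Step 4: $v$ and $a$ of type B.} The $5$-edges at $v$ and $a$ are $uv$ and $ua$, so $vb_i$ and $ac_i$ are $4$-edges. By (M3), $g(v)=4$, $g(b_1)=0$, $g(u)=3$, $g(b_2)=2$. Harmonicity at $u$ gives $6=4+g(a)$, so $g(a)=2$, and at $a$ it gives $6=3+g(c_1)+g(c_2)$ with both levels positive. By Lemma~\ref{lem:levels}(b) an active vertex at level $1$ is adjacent to $b_1$, and the only neighbor of $b_1$ in $V_2$ is $c_1$. The vertex $c_2$ is adjacent to $a$, so it would be active if it were at level $1$. Hence $g(c_2)=2$ and $g(c_1)=1$. Let $W$ be the set of vertices of $V_2\setminus\{c_1\}$ at level $1$. A vertex of $W$ is inactive and differs from $c_1,c_2$, so its neighbors are at level $1$ and in $V_2$, that is, in $W\cup\{c_1\}$. If $W$ were nonempty, $c_1$ would be a cut vertex; so $W=\emptyset$. By Lemma~\ref{lem:levels}(b) the only neighbors of $c_1$ outside level $1$ are $b_1$ and $a$. Any other neighbor would lie in $V_2$ at level $1$, hence in $W$. So $\deg c_1=2$, which contradicts (M2) for the $4$-edge $ac_1$. This case does not occur.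
\end{proof}

\subsection{Graphs of minimum degree at least 3}

If $n_2=0$, then \eqref{eq:count} gives $n_B>2n_4$. Each vertex of type B has two $4$-edges and each vertex of degree $4$ can absorb only four, so some $4$-edge must join two vertices of type B. The next lemma forbids this. Such an edge forces a triangle of $4$-edges; the small current that escapes from the triangle through the $5$-edge at $u$ must return quickly to the $5$-edge at $v$, and this short return path is incompatible with the potential of the $5$-edge at $u$.

\begin{lemma}\label{lem:BB}
If $G$ has no vertex of degree $2$, then no $4$-edge joins two vertices of type B.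
\end{lemma}

\begin{proof}
Let $uv$ be such an edge. Let $up$ and $vq$ be the other $4$-edges and $uu'$ and $vv'$ the $5$-edges at $u$ and $v$. In $f=f_{uv}$, by (M3) and \eqref{eq:read},
\[
f(u)=4,\quad f(u')=3,\quad f(p)=f(q)=2,\quad f(v')=1,\quad f(v)=0 .
\]
By Lemma~\ref{lem:levels}(b),(c), the only active vertex at level $1$ is $v'$ and the only active vertex at level $3$ is $u'$.

\emph{The triangle.} We have $\operatorname{in}(p)\ge 2$. If $p\not\sim v$, the only possible lower neighbor of $p$ is $v'$, and $\operatorname{out}(p)\le 1$. So $p\sim v$, and the only neighbor of $v$ at level $2$ is $q$. Hence $p=q$, and $u,v,p$ form a triangle of $4$-edges. The vertex $v$ is adjacent to both ends of the edge $up$, so \eqref{eq:read} computes $f_{up}(v)$ twice: $m_p(u,v)=f_{up}(v)=4-m_u(p,v)=2$. A vertex of degree $4$ has no entry $2$, so $p$ is of type B by (M2). Let $pp'$ be its $5$-edge. Harmonicity of $f$ at $p$ reads $6=4+0+f(p')$, so the neighbors of $p$ are at levels $4,0,2$, and $p\not\sim u'$.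

\emph{The return path.} By Lemma~\ref{lem:levels}(c), $u'$ has a neighbor $c$ at level $2$, and $c\ne p$. Since $N(u)=\{v,p,u'\}$, the vertex $c$ is not adjacent to $u$, and a neighbor of $c$ at level $3$ is active. So $u'$ is the only higher neighbor of $c$, and $\operatorname{out}(c)=\operatorname{in}(c)=1$. The lower neighbor of $c$ is thus at level $1$ and active, which means $c\sim v'$.

\emph{The contradiction.} Let $h=f_{uu'}$, with $d(uu')=5$. By (M3), $h(u)=5$, $h(u')=0$ and $h(v)=h(p)=4$. Harmonicity at $v$, whose neighbors are $u,p,v'$, reads $12=5+4+h(v')$, so $h(v')=3$. There is no vertex of degree $2$, so (M1) gives $\deg u'=3$ and $h(c)=m_{u'}(u,c)=1$. Thus $c$ is at level $1$ of $h$ and has the neighbor $v'$ at level $3$, against Lemma~\ref{lem:levels}(b).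
\end{proof}

\subsection{End of the classification}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The graphs $K_e$ and $C_e$ are Hamiltonian, hence biconnected, and $K_{2,3}$ and $T$ are biconnected because they arise by subdividing edges of a biconnected graph: $K_{2,3}$ from the $4$-cycle $vb_1ab_2$ with the chord $va$, and $T$ from $K_4$. Their exponents were computed in Example~\ref{ex:list}.

Conversely, let $G$ be biconnected of exponent $e\le 7$ and $G\ne K_e,C_e$. Then $e\ge 3$ by Lemma~\ref{lem:local} and $e\ge 6$ by Lemma~\ref{lem:middle}. If $e=6$, then $G=K_{2,3}$ by Lemma~\ref{lem:six}. Let $e=7$, and suppose that no vertex has degree $2$. By (M2) and Lemma~\ref{lem:BB}, both $4$-edges at each vertex of type B end at vertices of degree $4$. Counting these edges gives $2n_B\le 4n_4$, whereas \eqref{eq:count} gives $n_B=n_A+2n_4+14>2n_4$. So $G$ has a vertex of degree $2$, and $G=T$ by Lemma~\ref{lem:deg2}.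

The circumference of $K_e$ and of $C_e$ is $e$. That of $K_{2,3}$ is $4$, since a cycle alternates between the parts and one part has two vertices. That of $T$ is $6$: the cycle $a\,u\,v\,b_1c_1c_2a$ has length $6$, and a Hamiltonian cycle would contain both edges at each of $u,b_1,b_2$, hence all three edges at $v$. In no case does the circumference exceed the exponent. By Theorem~\ref{thm:counter} the conjecture fails at exponent $8$, for instance for $H_5$, which has circumference $10$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHN}
Bacher, de la Harpe and Nagnibeda, Bull. Soc. Math. France \textbf{125} (1997).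

\bibitem{GJRWW}
Gaudet, Jensen, Ranganathan, Wawrykow and Weisman, 2014.

\bibitem{source}
\emph{Jacobian groups of biconnected graphs},
\texttt{http://math.mit.edu/\allowbreak research/\allowbreak highschool/\allowbreak primes/\allowbreak materials/\allowbreak 2017/\allowbreak conf/\allowbreak 8-1-Yu.pdf}

\end{thebibliography}
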